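# Face numbers of triangulated sphere bundles over the circle

## 1. A bound for $\widetilde g_k$ on $\mathbb S^{d-2}$-bundles over $\mathbb S^1$

**Theorem A.** Let $\mathbb F$ be a field of characteristic $2$, let $d\ge 4$, $n\ge 2d+1$ and $R=\mathbb F[x_1,\dots,x_{n-d-1}]$. If $\Delta$ is an $n$-vertex triangulation of an $\mathbb S^{d-2}$-bundle over $\mathbb S^1$, then
$$\widetilde g_k(\Delta)\le \dim_{\mathbb F}\big(R/(x_1,\dots,x_d)^2\big)_k\qquad\text{for all } k\le \tfrac d2 ,$$
where $\widetilde g_k$ is defined in (1) below.

Let us unpack this. A simplicial complex $\Delta$ is a triangulation of a space $X$ if its geometric realization is homeomorphic to $X$. Here $X$ has dimension $d-1$. Let $f_i$ be the number of $i$-dimensional faces, with $f_{-1}=1$. The $h$-vector is defined by $\sum_{i=0}^d h_it^{d-i}=\sum_{i=0}^d f_{i-1}(t-1)^{d-i}$, and $g_k=h_k-h_{k-1}$ with $h_{-1}=0$. For instance,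
$$h_0=1,\qquad h_1=n-d,\qquad h_2=f_1-(d-1)n+\tbinom d2 ,$$
and the boundary of a $d$-simplex has $h=(1,1,\dots,1)$. Let $\beta_i=\dim_{\mathbb F}\widetilde H_i(\Delta;\mathbb F)$ be the reduced Betti numbers. When $\Delta$ triangulates a connected closed $(d-1)$-manifold, put
$$\widetilde g_k=g_k-\binom{d+1}k S_k,\qquad S_k=\sum_{j=1}^k(-1)^{k-j}\beta_{j-1},\qquad 0\le k\le \lfloor d/2\rfloor. \tag{1}$$
Thus $S_0=0$, $S_1=\beta_0=0$, and $S_k=\beta_{k-1}-S_{k-1}$. The correction term removes a contribution of the topology to the face numbers; Section 2 shows this on an example.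

On the right-hand side, put
$$m=n-d-1,\qquad \delta=n-2d-1=m-d .$$
If $\delta\ge0$, let $B$ be a polynomial ring in $\delta$ variables. A monomial of $R$ survives modulo $(x_1,\dots,x_d)^2$ exactly when it involves $x_1,\dots,x_d$ to total degree at most one. So the right-hand side of Theorem A is
$$T_k:=\dim B_k+d\,\dim B_{k-1}. \tag{2}$$
In particular $T_0=1$, $T_1=\delta+d=m$ and
$$T_2=\tbinom{\delta+1}2+d\delta=\tbinom{m+1}2-\tbinom{d+1}2 . \tag{3}$$

The question, in plain words: fix the number of vertices and the topological type; how large can the corrected face numbers be? It is posed in "An Upper Bound Problem For Triangulations Of Manifolds". The following result is known. If $d\ge4$ and $\Delta$ is an $n$-vertex triangulation of a connected closed $(d-1)$-manifold, there is an ideal $I\subset R$ generated by $\binom{d+1}2\beta_1(\Delta)$ elements of degree $2$ with $\widetilde g_k(\Delta)\le\dim_{\mathbb F}(R/I)_k$ for $k\le d/2$. For our bundles $\beta_1=1$, and the problem asks whether $I$ may be replaced by $(x_1,\dots,x_d)^2$, which is generated by $\binom{d+1}2$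 monomials. Theorem A answers yes. The method also gives a supplement for other manifolds. A complex is *2-neighborly* if every two of its vertices form an edge.

**Theorem B.** Let $\mathbb F$ have characteristic $2$, let $d\ge4$, and let $\Delta$ be an $n$-vertex triangulation of a connected closed $(d-1)$-manifold with $\beta_1(\Delta)\ne0$. Then:

1. $n\ge 2d+1$.
2. $\widetilde g_k(\Delta)\le T_k$ for all $k\le d/2$.
3. If $n\ge 2d+2$ and $\widetilde g_k=T_k$ for some $3\le k\le d/2$, then $\Delta$ is 2-neighborly.

All fields below have characteristic $2$, so signs never matter.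

## 2. Degrees at most two, and a cyclic family

For $k=0,1$ both sides agree: $\widetilde g_0=1=T_0$ and $\widetilde g_1=h_1-1=n-d-1=T_1$.

For $k=2$ and $\beta_1=1$ we have $S_2=1$. From the formulas for $h_1,h_2$,
$$g_2=f_1-dn+\tbinom{d+1}2,\qquad \tbinom{m+1}2=\tbinom{n-d}2=\tbinom n2-dn+\tbinom{d+1}2 .$$
By (3), $\widetilde g_2\le T_2$ says $g_2\le\binom{m+1}2$, that is, $f_1\le\binom n2$. So degree 2 is trivial, with equality exactly when $\Delta$ is 2-neighborly. The content of Theorem A begins at $k=3$, hence at $d\ge 6$.

*A family of examples.* Let $N\ge 3d+1$, and let $\Sigma$ be the boundary of the chain of $d$-simplices $\{i,i+1,\dots,i+d\}$, $1\le i\le N-d$. Consecutive simplices share a facet and each brings one new vertex, so the chain is a ball and $\Sigma$ is a PL $(d-1)$-sphere. Adding one simplex to the chain changes $\Sigma$ by removing a facet and coning over its boundary. This changes $\sum f_{i-1}(t-1)^{d-i}$ by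
$$\sum_{i=1}^d\tbinom d{i-1}(t-1)^{d-i}-1=\frac{t^d-1}{t-1}-1=t^{d-1}+\dots+t .$$
So each step raises $h_1,\dots,h_{d-1}$ by one. Hence $h(\Sigma)=(1,N-d,\dots,N-d,1)$ and $g_k(\Sigma)=0$ for $2\le k\le d/2$.

Now remove the two facets $\{1,\dots,d\}$ and $\{N-d+1,\dots,N\}$ and identify the vertex $i$ with $i'=N-d+i$ for $1\le i\le d$. Adjacent vertices of $\Sigma$ differ by at most $d$, and $N-d>2d$. So $i$ and $i'$ have distance at least $3$ in the graph. We check that only the faces of the two removed facets get identified. Suppose distinct faces $F,F'$ acquire the same vertex set, say with $x\in F$ and its partner $x'\in F'$. A common vertex of $F$ and $F'$ would be adjacent to both $x$ and $x'$, which is impossible. So every vertex of $F$ has its partner in $F'$. If $F$ met both removed facets, it would contain $x$ in one and $y'$ in the other. Either $y'=x'$, and $x,x'$ are adjacent, or $y'\ne x'$ is adjacent both to $x$ and to $x'$. Both are impossible, so $F$ lies in one removed facet and $F'$ is its partner. Hence the result is a simplicial complex $\Delta$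 with $n=N-d\ge 2d+1$ vertices. A PL sphere minus two disjoint open facets is $\mathbb S^{d-2}\times[0,1]$, and we have glued its ends, so $\Delta$ triangulates an $\mathbb S^{d-2}$-bundle over $\mathbb S^1$.

The polynomial $\sum f_{i-1}(t-1)^{d-i}$ changes by
$$-\sum_{i=1}^{d-1}\tbinom di(t-1)^{d-i}-2=-t^d+(t-1)^d-1 .$$
So $h_k$ changes by $(-1)^k\binom dk$ for $1\le k\le d-1$, and $g_k$ changes by $(-1)^k\binom{d+1}k$ for $2\le k\le d/2$. In Section 5 we see that $S_k=(-1)^k$ for these $k$. So the correction in (1) cancels the effect of the handle, and $\widetilde g(\Delta)=(1,n-d-1,0,\dots,0)$. For $n=2d+1$ we have $\delta=0$ and $T=(1,d,0,0,\dots)$, so this triangulation attains every inequality of Theorem A.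

## 3. The number of quadrics does not decide the Hilbert function

A natural first attempt is to take the ideal $I$ of the known result and to use only that it is generated by $\binom{d+1}2$ quadrics. Even if they are independent, this is not enough. Take $d=6$, $n=28$, so $m=21$, $\delta=15$ and $\binom{d+1}2=21$. The ideal $I=x_1(x_1,\dots,x_{21})$ is generated by $21$ independent quadrics, and in degrees $\ge2$ its quotient has the Hilbert function of $\mathbb F[x_2,\dots,x_{21}]$. Hence
$$\dim(R/I)_2=\tbinom{21}2=210=T_2,\qquad \dim(R/I)_3=\tbinom{22}3=1540>1400=\tbinom{17}3+6\tbinom{16}2=T_3 .$$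
What goes wrong is the position of the quadrics. Modulo $15$ generic linear forms we get a polynomial ring in $6$ variables, and $I$ becomes $\ell\cdot(\text{all linear forms})$. This has dimension $6$ in degree 2, out of $21$. For $(x_1,\dots,x_d)^2$, in contrast, dividing by $\delta$ generic linear forms leaves nothing in degree 2. That property suffices:

**Lemma 1.** Let $N$ be a standard graded algebra over a field $L$, and let $y_1,\dots,y_\delta\in N_1$ satisfy $\dim(N/(y)N)_1=d$ and $(N/(y)N)_2=0$. Let $B=L[y_1,\dots,y_\delta]$ be a polynomial ring acting on $N$. Then there is a surjection of graded $B$-modules $B\oplus B(-1)^d\to N$. In particular $\dim N_k\le T_k$ for all $k$.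

*Proof.* As $N$ is standard graded, $N/(y)N$ vanishes in all degrees $\ge 2$. Choose $e_1,\dots,e_d\in N_1$ lifting a basis of $(N/(y)N)_1$, and let $N'$ be the $B$-submodule generated by $1,e_1,\dots,e_d$. Then $N=N'+(y)N$. By induction on $k$, $N_k=N'_k+\sum_jy_jN_{k-1}=N'_k+\sum_jy_jN'_{k-1}=N'_k$. $\square$

So we look for an algebra $N$ with $\dim N_k\ge\widetilde g_k$ whose defining quadrics become all quadrics after setting enough linear forms to zero. We build it explicitly.

## 4. Quadrics from a one-dimensional cocycle

**Standing assumptions for Sections 4–9.** $d\ge4$, and $\Delta$ is an $n$-vertex triangulation of a connected closed $(d-1)$-manifold with vertex set $V$ and $\beta_1(\Delta)\ne0$.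

We use these standard facts. $\Delta$ is pure. The link $\mathrm{lk}(F)$ of a nonempty face has dimension $d-1-|F|$ and the $\mathbb F$-homology of a sphere of that dimension. Links in such links are again links in $\Delta$. The star $\mathrm{st}(x)$ of a vertex is the subcomplex $x*\mathrm{lk}(x)$.

A *1-cocycle* with values in $\mathbb F_2$ is a function $c$ on edges with $c(uv)+c(vw)+c(uw)=0$ for each triangle $uvw$. It is a *coboundary* if $c(uv)=\mu_u+\mu_v$ for some $\mu:V\to\mathbb F_2$. Since $\beta_1\ne0$ and Betti numbers depend only on the characteristic, $H^1(\Delta;\mathbb F_2)\neq0$. Fix a 1-cocycle $c$ that is not a coboundary.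

*Example.* In the cyclic family of Section 2, label the vertices $1,\dots,n$. Let $c(uv)=1$ when the edge passes between $n$ and $1$, and $c(uv)=0$ otherwise. A triangle lies in $d+1$ cyclically consecutive vertices, and the cut between $n$ and $1$ separates its vertices into two groups, so it crosses $0$ or $2$ of its edges: $c$ is a cocycle. The closed walk $1,2,\dots,n,1$ uses edges of $\Delta$ (for $d\ge4$ the pair $i,i+1$ lies in the boundary facet obtained from $\{i,\dots,i+d\}$ by omitting $i+2$). The sum of $c$ along it is $1$, so $c$ is not a coboundary.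

For a vertex $x$ put $\varepsilon^x_x=0$ and $\varepsilon^x_u=c(xu)$ for $u\in\mathrm{lk}(x)$. On a star the cocycle is a coboundary:
$$c(uv)=\varepsilon^x_u+\varepsilon^x_v\qquad\text{for every edge }uv\text{ of }\mathrm{st}(x). \tag{4}$$
If $x\notin\{u,v\}$ this is the cocycle condition on the triangle $xuv$; if $x\in\{u,v\}$ it is trivial.

Let $L$ be a field of characteristic $2$, $S=L[x_v:v\in V]$, and let $I_\Delta\subset S$ be the Stanley–Reisner ideal, generated by the monomials $\prod_{v\in F}x_v$ with $F\subset V$ not a face. For a matrix $A=(a_{iv})\in L^{(d+1)\times n}$ put $\theta_i=\sum_va_{iv}x_v$, let $\Theta'=(\theta_1,\dots,\theta_{d+1})$, and define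
$$\sigma_{ij}=\sum_{uv\text{ edge}}c(uv)\,(a_{iu}a_{jv}+a_{iv}a_{ju})\,x_ux_v\qquad(1\le i<j\le d+1). \tag{5}$$
There are exactly $\binom{d+1}2$ of these.

**Lemma 2.** $x_w\sigma_{ij}\in I_\Delta+(\theta_i,\theta_j)$ for every $w\in V$.

*Proof.* Write $\varepsilon=\varepsilon^w$ and $\ell_i=\sum_{u\in\mathrm{st}(w)}\varepsilon_ua_{iu}x_u$. Consider $x_w(\theta_i\ell_j+\theta_j\ell_i)$ modulo $I_\Delta$. Only terms $x_wx_ux_v$ with $\{w,u,v\}\in\Delta$ survive. The terms with $u=v$ have coefficient $\varepsilon_u(a_{iu}a_{ju}+a_{ju}a_{iu})=0$. For a pair $u\ne v$ the coefficient is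
$$\varepsilon_v(a_{iu}a_{jv}+a_{ju}a_{iv})+\varepsilon_u(a_{iv}a_{ju}+a_{jv}a_{iu})=(\varepsilon_u+\varepsilon_v)(a_{iu}a_{jv}+a_{iv}a_{ju}),$$
and $\varepsilon_u+\varepsilon_v=c(uv)$ by (4). This is the coefficient in $x_w\sigma_{ij}$. $\square$

*Example.* The lemma uses only the cocycle condition, so we can look at it one size down. Let $\Delta$ be a cycle with at least four vertices, and let $c$ be $1$ on a single edge $uv$. Then $\sigma_{12}=(a_{1u}a_{2v}+a_{1v}a_{2u})\,x_ux_v$. If $w\ne u,v$, then $x_wx_ux_v\in I_\Delta$. For $w\in\{u,v\}$, observe that modulo $I_\Delta$ we have $x_ux_v\theta_i=a_{iu}x_u^2x_v+a_{iv}x_ux_v^2$ for $i=1,2$. Solving by Cramer's rule puts $(a_{1u}a_{2v}+a_{1v}a_{2u})x_u^2x_v$ and the same multiple of $x_ux_v^2$ into $I_\Delta+(\theta_1,\theta_2)$.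

We shall constantly pass from special to generic matrices.

**Genericity principle.** Let a matrix have entries in $\mathbb F_2[X_1,\dots,X_s]$. If it has rank $\ge r$ at some point over some field of characteristic $2$, then it has rank $\ge r$ at every point whose coordinates are algebraically independent over $\mathbb F_2$. Indeed, some $r\times r$ minor is a nonzero polynomial over $\mathbb F_2$. Equivalently, kernels can only grow under specialization, and the kernel dimension at an algebraically independent point depends on nothing else.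

## 5. Two statements about the $\sigma_{ij}$, and how they give Theorem A

The proof rests on the following two propositions, proved in Sections 7–9.

**Proposition 3.** Let the entries of $A$ be algebraically independent over $\mathbb F$ in a field $L\supseteq\mathbb F$. Then the $\binom{d+1}2$ elements $\sigma_{ij}$ are linearly independent in $\big(S/(I_\Delta+\Theta')\big)_2$.

**Proposition 4.** Let $n\ge 2d+1$. Let all entries of $A\in L^{(d+1)\times n}$ and $Y\in L^{\delta\times n}$ be algebraically independent over $\mathbb F$ in a field $L\supseteq\mathbb F$, and let $y_j=\sum_vY_{jv}x_v$. Then the elements $\theta_ix_v$, $y_jx_v$, $\sigma_{ij}$ span $S_2$.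

**Proposition 5.** Let $n\ge2d+1$, let $A,Y$ be as in Proposition 4, and put $J=I_\Delta+\Theta'+(\sigma_{ij})$, $N=S/J$. Then $N$ and $y_1,\dots,y_\delta$ satisfy the hypotheses of Lemma 1, so $\dim N_k\le T_k$ for all $k$. Moreover $N_k=(S/(I_\Delta+\Theta'))_k$ for $k\ne2$, and $\dim N_2=\dim(S/(I_\Delta+\Theta'))_2-\binom{d+1}2$.

*Proof.* The claim for $k\le 1$ is clear, for $k\ge3$ it is Lemma 2, and for $k=2$ it is Proposition 3. The $d+1+\delta=n-d$ linear forms $\theta_i,y_j$ are independent and $I_\Delta$ contains no linear form. So $(N/(y)N)_1$ has dimension $n-(n-d)=d$. By Proposition 4, $(N/(y)N)_2=0$. $\square$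

*Proof of Theorem A, assuming Propositions 3 and 4.*

**Step 1: Betti numbers.** We need $S_k$. Let $\phi$ be the monodromy of the bundle $E\to\mathbb S^1$ with fibre $\mathbb S^{d-2}$. The Wang sequence is
$$\cdots\to H_i(\mathbb S^{d-2})\xrightarrow{\phi_*-1}H_i(\mathbb S^{d-2})\to H_i(E)\to H_{i-1}(\mathbb S^{d-2})\xrightarrow{\phi_*-1}\cdots$$
Since $\phi_*$ acts by $\pm1$ and the characteristic is 2, $\phi_*-1=0$. So $\dim H_i(E)=\dim H_i(\mathbb S^{d-2})+\dim H_{i-1}(\mathbb S^{d-2})$, which is $1$ for $i=0,1,d-2,d-1$ and $0$ otherwise. Thus $\beta_0=0$, $\beta_1=1$, and $\beta_i=0$ for $2\le i\le d-3$. For $k\le d/2$, only $\beta_{j-1}$ with $j-1\le d/2-1\le d-3$ occur in $S_k$. Hence $S_1=0$ and $S_k=(-1)^k$ for $2\le k\le d/2$. In particular $\beta_1\neq0$ and the standing assumptions hold.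

**Step 2: the Artinian reduction.** We compare $N$ with a ring of known Hilbert function. Take $A,Y$ as in Proposition 4. For each facet, the corresponding $d\times d$ minor of the first $d$ rows of $A$ is nonzero. So $\theta_1,\dots,\theta_d$ is a linear system of parameters of $L[\Delta]=S/I_\Delta$. Let $\mathcal A=L[\Delta]/(\theta_1,\dots,\theta_d)$ and $\theta=\theta_{d+1}$, so that $\mathcal A/\theta\mathcal A=S/(I_\Delta+\Theta')$. A triangulated closed manifold is Buchsbaum over every field, and the Betti numbers over $L$ and $\mathbb F$ agree. So Schenzel's formula (*Math. Z.* 178 (1981)) gives, for $0\le k\le d$,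
$$\dim\mathcal A_k=h_k+\binom dk\sum_{j=1}^{k-1}(-1)^{k-j-1}\beta_{j-1}=h_k+\binom dkS_{k-1}. \tag{6}$$
Counting dimensions for multiplication by $\theta$,
$$\dim(\mathcal A/\theta\mathcal A)_k=\dim\mathcal A_k-\dim\mathcal A_{k-1}+\dim\ker(\theta:\mathcal A_{k-1}\to\mathcal A_k). \tag{7}$$

**Step 3: $\widetilde g_k\le\dim N_k$ for $2\le k\le d/2$.** This is where the three shapes of the correction term appear.

For $k=2$: by (6), $\dim\mathcal A_2=h_2$ and $\dim\mathcal A_1=h_1$, so $\dim(\mathcal A/\theta\mathcal A)_2\ge g_2$. By Proposition 5, $\dim N_2\ge g_2-\binom{d+1}2=\widetilde g_2$.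

For $k=3\le d/2$: now $\dim\mathcal A_3=h_3+\binom d3$ and $\dim\mathcal A_2=h_2$. Dropping the kernel in (7) would lose $\binom d2$, and the $\sigma_{ij}$ supply it. By Lemma 2 with $i<j\le d$, $\theta\sigma_{ij}=0$ in $\mathcal A$. These $\binom d2$ elements are independent in $\mathcal A_2$, since by Proposition 3 they are independent even in $(\mathcal A/\theta\mathcal A)_2$. Hence
$$\dim N_3=\dim(\mathcal A/\theta\mathcal A)_3\ge g_3+\tbinom d3+\tbinom d2=g_3+\tbinom{d+1}3=\widetilde g_3,$$
because $S_3=-1$.

For $4\le k\le d/2$: here $S_{k-1}=(-1)^{k-1}$ and $S_{k-2}=(-1)^{k-2}$, so (6) and (7) give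
$$\dim N_k=\dim(\mathcal A/\theta\mathcal A)_k\ge g_k+(-1)^{k-1}\Big[\tbinom dk+\tbinom d{k-1}\Big]=g_k-(-1)^k\tbinom{d+1}k=\widetilde g_k .$$

**Step 4: conclusion.** For $k\le1$ we saw equality in Section 2. For $k\ge2$, Step 3 and Proposition 5 give $\widetilde g_k\le\dim N_k\le T_k$. $\blacksquare$

It remains to prove Propositions 3 and 4. By the genericity principle one good choice of $A$ (and $Y$) suffices, and we put the columns of $A$ on the moment curve: $a_{iv}=t_v^{i-1}$. With this choice both propositions will reduce to an equation of the form $c(uv)Q(t_u,t_v)=h_u(t_v)+h_v(t_u)$ on the edges. We begin with its homogeneous version.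

## 6. Symmetric interpolation along the edges of a graph

**Definition.** For a graph $G$, an integer $r\ge1$, a field $\mathbb K$ (of characteristic 2) and $\tau\in\mathbb K^{V(G)}$, let $\mathcal H_r(G,\tau)$ be the space of families $(h_u)_{u\in V(G)}$ with $h_u\in\mathbb K[t]_{\le r-1}$ and
$$h_u(\tau_v)=h_v(\tau_u)\qquad\text{for every edge }uv .$$

A symmetric polynomial $M(s,t)$ of degree $\le r-1$ in each variable gives the *trivial* solution $h_u=M(\tau_u,\cdot)$. If the $\tau_u$ take at least $r$ distinct values, $M$ is determined by it, so trivial solutions form a space of dimension $\binom{r+1}2$.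

**Definition.** $G$ is *$r$-good* if $|V(G)|\ge r$ and all solutions are trivial when $\tau$ is algebraically independent over $\mathbb F_2$.

The linear system has coefficients in $\mathbb F_2[\tau]$. So by the genericity principle the choice of $\mathbb K$ is irrelevant, and $\dim\mathcal H_r$ can only grow when $\tau$ is specialized. For instance, a connected graph is $1$-good. The 4-cycle is not $2$-good: there are $8$ unknowns and $4$ equations, so $\dim\mathcal H_2\ge4>3$.

**Lemma 6.** $K_N$ is $r$-good for $N\ge r$.

*Proof.* Choose vertices $u_1,\dots,u_r$. The matrix $(h_{u_i}(\tau_{u_j}))$ is symmetric. By interpolation it equals $(M(\tau_{u_i},\tau_{u_j}))$ for a unique $M$ of degree $\le r-1$ in each variable, and by uniqueness $M$ is symmetric. Comparing at the $r$ points $\tau_{u_j}$, we get $h_{u_i}=M(\tau_{u_i},\cdot)$. For another vertex $v$, $h_v(\tau_{u_i})=h_{u_i}(\tau_v)=M(\tau_{u_i},\tau_v)=M(\tau_v,\tau_{u_i})$ for all $i$, so $h_v=M(\tau_v,\cdot)$. $\square$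

**Lemma 7.** If $G$ is $(r-1)$-good and $r\ge2$, then the cone $G*o$ is $r$-good.

*Proof.* First we normalize $h_o=0$. Write $h_o=\sum_jc_j(t-\tau_o)^j$. The polynomial $M=c_0+\sum_{j\ge1}c_j\big((s-\tau_o)^j+(t-\tau_o)^j\big)$ is symmetric and $M(\tau_o,\cdot)=h_o$. Subtract its trivial solution. Then $h_o=0$, so $h_u(\tau_o)=h_o(\tau_u)=0$ for every $u\in V(G)$, and we may write $h_u=(t-\tau_o)(\tau_u-\tau_o)k_u$ with $\deg k_u\le r-2$. On an edge $uv$ of $G$ the factors $(\tau_u-\tau_o)(\tau_v-\tau_o)$ cancel and leave $k_u(\tau_v)=k_v(\tau_u)$. Hence $k_u=M'(\tau_u,\cdot)$ with $M'$ symmetric, and $(h_u)$ is the trivial solution of $(s-\tau_o)(t-\tau_o)M'(s,t)$. This includes $h_o=0$. $\square$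

**Lemma 8.** The graph of a triangulated 2-sphere $\Gamma$ is $3$-good.

*Proof.* We induct on the number $N$ of vertices. For $N=4$ the graph is $K_4$ and Lemma 6 applies. Let $N>4$. Call a 3-cycle *facial* if it bounds a face.

**Step 1: an edge lying in no non-facial 3-cycle.** Such an edge can be contracted safely. If every 3-cycle is facial, any edge works. Otherwise, among all closed discs bounded by non-facial 3-cycles, take a disc $D$ with the fewest triangles, and let $C$ be its boundary. Let $ab$ be an edge of $C$ and let $v$ be the third vertex of the triangle of $D$ on $ab$. If $v$ were on $C$, then $C$ would bound this face; so $v$ is interior to $D$. Suppose $av$ lies in a non-facial 3-cycle $avx$. As $v$ is interior, $x\in D$ and $vx\subset D$. Also $ax\subset D$: either $x$ is interior to $D$, or $a,x$ are two of the three vertices of $C$ and $ax$ is an edge of $C$. So the cycle $avx$ lies in $D$. The complement of $D$ is connected and lies on one side of this cycle, so the closed disc on the other side lies in $D$. It is a proper subdisc, since its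 boundary contains $v\notin C$. This contradicts minimality. So $av$ works.

**Step 2: contraction.** Let $uv$ be such an edge, with triangles $uvp$ and $uvq$. The common neighbours of $u$ and $v$ are exactly $p$ and $q$. The cycles $\mathrm{lk}(u),\mathrm{lk}(v)$ give paths $\mathrm{lk}(u)\setminus v$ and $\mathrm{lk}(v)\setminus u$ from $p$ to $q$ without common interior vertices. They are not both the edge $pq$, since otherwise $upq,vpq,uvp,uvq$ would be a tetrahedron boundary inside $\Gamma$, hence all of $\Gamma$, against $N>4$. So their union $Z$ is a cycle. We claim that $\mathrm{st}(u)\cup\mathrm{st}(v)$ is one of the two closed discs bounded by $Z$. The part of $\mathrm{lk}(u)$ outside $Z$ consists of $v$ and the open edges $vp,vq$, which lie in the open star of $v$; the same holds with $u,v$ exchanged. So $\mathrm{st}(u)\cup\mathrm{st}(v)$ is the disjoint union of $Z$ and the union of the open stars of $u$ and $v$. That union is open, is connected (both stars contain the open edge $uv$), and is closed in the complement of $Z$. So it is a component of the complement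 of $Z$, as claimed. Let $D'$ be the other disc, and replace $\mathrm{st}(u)\cup\mathrm{st}(v)$ by the cone $w*Z$ with a new vertex $w$. Since $D'\cap(w*Z)=Z$, this gives a triangulated 2-sphere $\Gamma'$ with $N-1$ vertices. Its edges are the edges of $\Gamma$ avoiding $u,v$, and the edges $wx$ with $x\ne u,v$ adjacent to $u$ or $v$.

**Step 3: specialization.** Now we compare solution spaces. Put $\tau_u=\tau_v=\tau_w$, with $\tau_w$ and all other $\tau_x$ algebraically independent. For a solution on $\Gamma$, $h_u$ and $h_v$ agree at $\tau_p$ and $\tau_q$ (the common values are $h_p(\tau_w)$, $h_q(\tau_w)$), and at $\tau_w$ by the edge $uv$. They have degree $\le2$, so they are equal. Setting $h_w=h_u=h_v$ gives a solution on $\Gamma'$, and this map is injective. By induction the target has dimension $6=\binom42$. So the specialized space, and hence the generic one, has dimension $\le6$. The trivial solutions already have dimension $6$. $\square$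

**Lemma 9.** (i) If $\Gamma$ is the link in $\Delta$ of a nonempty face and $D=\dim\Gamma\ge2$, then the graph of $\Gamma$ is $(D+1)$-good. (ii) The graph of the star of every vertex of $\Delta$ is $d$-good. (iii) The graph of $\Delta$ is $d$-good.

*Proof.* (i) Induct on $D$. Let $D=2$. The vertex links of $\Gamma$ are one-dimensional links of $\Delta$: connected graphs in which every vertex has degree $2$, since its link has the homology of $\mathbb S^0$. So they are cycles, and $\Gamma$ is a closed surface with the $\mathbb F$-homology of $\mathbb S^2$. It is connected, and in characteristic 2 the only closed connected surface with $H_1=0$ is the sphere. Lemma 8 applies.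

Let $D\ge3$. By induction, vertex links of $\Gamma$ are $D$-good, so by Lemma 7 vertex stars are $(D+1)$-good. A solution on $\Gamma$, restricted to the star of $v$, is therefore given by a symmetric $M_v$. If $vw$ is an edge, both stars contain the $D+1$ vertices $u$ of a facet containing $vw$. There $M_v(\tau_u,\cdot)=h_u=M_w(\tau_u,\cdot)$, and the degree in the first variable is $\le D$, so $M_v=M_w$. As $\Gamma$ is connected, the solution is trivial.

(ii) Vertex links of $\Delta$ have dimension $d-2\ge2$, so they are $(d-1)$-good by (i); apply Lemma 7. (iii) Repeat the gluing argument in $\Delta$, which is connected and whose facets have $d$ vertices. $\square$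

## 7. The cocycle equation, and the independence of the $\sigma_{ij}$

**Proposition 10.** Let $\mathbb K$ be a field containing elements $t_v$ $(v\in V)$ algebraically independent over $\mathbb F_2$. Let $Q\in\mathbb K[s,t]$ be symmetric of degree $\le d-1$ in each variable, and let $h_u\in\mathbb K[t]_{\le d-1}$ $(u\in V)$ satisfy
$$c(uv)\,Q(t_u,t_v)=h_u(t_v)+h_v(t_u)\qquad\text{for all edges }uv\text{ of }\Delta. \tag{8}$$
Then $Q=0$.

*Proof.* **Step 1: solve on a star.** On $\mathrm{st}(x)$ the cocycle is the coboundary (4), and this removes the left-hand side: $\tilde h_u=h_u+\varepsilon^x_uQ(t_u,\cdot)$ satisfies $\tilde h_u(t_v)=\tilde h_v(t_u)$ on the edges of $\mathrm{st}(x)$. By Lemma 9(ii), $\tilde h_u=M_x(t_u,\cdot)$ with $M_x$ symmetric of degree $\le d-1$ in each variable.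

**Step 2: compare neighbouring stars.** Let $xy$ be an edge and let $u$ run over the $d$ vertices of a facet containing it. Then $\varepsilon^x_u+\varepsilon^y_u=c(xy)$, by the cocycle condition on $xyu$, and trivially for $u\in\{x,y\}$. So $M_x(t_u,\cdot)+M_y(t_u,\cdot)=c(xy)Q(t_u,\cdot)$ for $d$ distinct values $t_u$, whence $M_x+M_y=c(xy)Q$.

**Step 3: contradiction if $Q\neq0$.** Let $\alpha\ne0$ be a coefficient of $Q$. Take the corresponding coefficients of the $M_x$ and divide by $\alpha$. This gives $\mu_x\in\mathbb K$ with $\mu_x+\mu_y=c(xy)$ on all edges. Apply an $\mathbb F_2$-linear map $\mathbb K\to\mathbb F_2$ sending $1$ to $1$: then $c$ is a coboundary over $\mathbb F_2$, contrary to its choice. $\square$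

The following linear algebra will be used twice. *Alternating* means symmetric with zero diagonal.

**Lemma 11.** Let $E$ be a field of characteristic $2$, let $\eta_0,\dots,\eta_{d-1}\in E^n$ be independent, and let $P=\{z\in E^n:\eta_j^Tz=0,\ 0\le j<d\}$. An alternating $n\times n$ matrix $q$ vanishes on $P\times P$ if and only if $q=\sum_{j<d}(\eta_j\beta_j^T+\beta_j\eta_j^T)$ for some $\beta_j\in E^n$. Restriction from alternating matrices to alternating forms on $P$ is surjective.

*Proof.* Extend the $\eta_j$ to a basis $\eta_0,\dots,\eta_{n-1}$ of the dual space. The alternating matrices are the combinations of $\eta_a\eta_b^T+\eta_b\eta_a^T$, $a<b$. The $\eta_a$ with $a\ge d$ restrict to a basis of $P^*$. So the terms with $a,b\ge d$ restrict to a basis of the alternating forms on $P$, and the other terms restrict to zero and have the stated shape. $\square$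

**Corollary 12.** $n\ge2d+1$.

*Proof.* Take $t_v$ algebraically independent, extend $c$ by $0$ to non-edges, and put $\mathbf t_j=(t_v^j)_v$ for $0\le j<d$. Send a symmetric $Q$ of degree $\le d-1$ in each variable to the alternating matrix with entries $c(uv)Q(t_u,t_v)$ for $u\neq v$ and zero diagonal, modulo the matrices $\sum_{j<d}(\mathbf t_j\beta_j^T+\beta_j\mathbf t_j^T)$. If $Q$ goes to zero, then (8) holds with $h_u=\sum_j\beta_{j,u}t^j$, so $Q=0$ by Proposition 10. The map is thus injective. Its source has dimension $\binom{d+1}2$. By Lemma 11 its target is the space of alternating forms on an $(n-d)$-dimensional space, of dimension $\binom{n-d}2$. Hence $n-d\ge d+1$. $\square$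

*Proof of Proposition 3.* **Step 1: a kernel to be bounded.** Consider the linear map
$$\big(\xi,(m_i)_{i\le d+1}\big)\mapsto\sum_{i<j}\xi_{ij}\sigma_{ij}+\sum_i\theta_im_i\in(S/I_\Delta)_2,\qquad \xi_{ij}\in L,\quad m_i=\sum_vm_{iv}x_v .$$
As the $\theta_i$ are independent, its kernel contains the Koszul relations $\xi=0$, $m_i=\sum_j\kappa_{ij}\theta_j$ with $\kappa$ symmetric with zero diagonal. These form a space of dimension $\binom{d+1}2$. If the kernel has dimension $\le\binom{d+1}2$, it consists of them only. Then $\sum\xi_{ij}\sigma_{ij}\in I_\Delta+\Theta'$ forces $\xi=0$, which is the claim. The matrix of the map has entries in $\mathbb F_2[A]$. So by the genericity principle it suffices to bound the kernel by $\binom{d+1}2$ for $a_{iv}=t_v^{i-1}$ over $\mathbb F_2(t_v:v\in V)$, with the $t_v$ independent variables.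

**Step 2: the kernel on the moment curve.** Put $m_u(t)=\sum_im_{iu}t^{i-1}$ and $\Xi(s,t)=\sum_{i<j}\xi_{ij}(s^{i-1}t^{j-1}+s^{j-1}t^{i-1})$. Since $\Xi$ is symmetric and $\Xi(t,t)=0$, we have $\Xi=(s+t)Q$ with $Q$ symmetric of degree $\le d-1$ in each variable. Comparing the coefficients of $x_u^2$ and of $x_ux_v$, being in the kernel means
$$m_u(t_u)=0\ \text{ for all }u,\qquad c(uv)\,\Xi(t_u,t_v)=m_u(t_v)+m_v(t_u)\ \text{ on edges.}$$
Write $m_u=(t+t_u)h_u$ with $\deg h_u\le d-1$ and divide the second equation by $t_u+t_v$. The result is (8). So $Q=0$ by Proposition 10, hence $\xi=0$, and $h_u(t_v)=h_v(t_u)$ on all edges. By Lemma 9(iii) such families $(h_u)$ form a space of dimension $\binom{d+1}2$. $\square$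

## 8. Spanning all quadrics: reduction to one equation, and why the field must be imperfect

We turn to Proposition 4 and assume $n\ge2d+1$. Spanning means that a matrix with entries in $\mathbb F_2[A,Y]$ has full rank. So we must exhibit one choice of $A,Y$ over one field of characteristic 2. Again let $a_{iv}=t_v^{i-1}$; we choose $Y$ now.

**Step 1: choice of $Y$.** A functional on $S_2$ killing all $\theta_ix_v,y_jx_v$ is a symmetric matrix whose rows are orthogonal to the rows of $A$ and $Y$, which are to be $n-d$ independent vectors. We want the $d$-dimensional orthogonal space $U$ to consist of polynomial vectors too, so we look for $U$ spanned by $(w_vt_v^j)_v$, $0\le j\le d-1$. Orthogonality to the rows of $A$ then requires $\sum_vw_vt_v^l=0$ for $l\le 2d-1$. Let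
$$K=\mathbb F_2(t_v\,(v\in V),\,z_1,\dots,z_\delta)$$
with independent variables, and
$$\Phi=\prod_v(t+t_v),\qquad f=\prod_{j=1}^\delta(t+z_j),\qquad w_v=\frac{f(t_v)}{\Phi'(t_v)}\ne0 .$$
Recall Lagrange's identity: $\sum_vg(t_v)/\Phi'(t_v)=0$ for $\deg g\le n-2$. (The sum is the coefficient of $t^{n-1}$ in the interpolation polynomial of $g$ at the $n$ points $t_v$, which is $g$ itself.) Since $\delta+2d-1=n-2$,
$$\sum_vw_vt_v^l=0\qquad(0\le l\le2d-1). \tag{9}$$
So the $d+1$ rows of $A$, which are independent, lie in $U^\perp$. Let the $n-d-(d+1)=\delta$ rows of $Y$ complete them to a basis of $U^\perp$.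

**Step 2: a functional is a symmetric polynomial.** Suppose a linear functional on $S_2$ vanishes on all $\theta_ix_v,y_jx_v,\sigma_{ij}$. We must show it is zero. Let $W=(W_{uv})$ be the symmetric matrix of its values on $x_ux_v$ (including $u=v$). Its rows lie in $(U^\perp)^\perp=U$, and by symmetry so do its columns. Hence $W_{uv}=w_uw_vQ(t_u,t_v)$ with $Q$ over $K$ of degree $\le d-1$ in each variable, and $Q$ is symmetric because $W$ is and $Q$ is unique.

**Step 3: use one combination of the $\sigma_{ij}$, chosen with $Q$.** The polynomial $(s+t)Q(s,t)$ is symmetric of degree $\le d$ in each variable, and its coefficient at $s^at^a$ is zero because $Q$ is symmetric. So it equals $\sum_{i<j}\xi_{ij}(s^{i-1}t^{j-1}+s^{j-1}t^{i-1})$ with $\xi_{ij}\in K$. By (5), $\sum\xi_{ij}\sigma_{ij}=\sum_{uv}c(uv)(t_u+t_v)Q(t_u,t_v)x_ux_v$, and evaluating the functional gives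
$$\sum_{uv\text{ edge}}c(uv)\,w_uw_v\,(t_u+t_v)\,Q(t_u,t_v)^2=0. \tag{10}$$

**Step 4: where a naive argument stops.** Equation (10) is a single equation for the $\binom{d+1}2$ coefficients of $Q$. In characteristic 2 its left-hand side is additive in $Q$, and it is multiplied by $\lambda^2$ when $Q$ is replaced by $\lambda Q$. If we had chosen values in a perfect field, each coefficient $c(uv)w_uw_v(t_u+t_v)$ would be a square $\gamma_{uv}^2$. The left-hand side would be $\big(\sum\gamma_{uv}Q(t_u,t_v)\big)^2$, the square of one linear functional of $Q$. Then (10) would have a space of solutions of dimension at least $\binom{d+1}2-1\ge9$ and could not force $Q=0$. Our $K$ is far from perfect: $[K:K^2]=2^{n+\delta}$. So (10), whose unknowns $Q(t_u,t_v)^2$ lie in $K^2$, is a linear system of many equations over $K^2$. The next step puts this system into a usable form.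

**Step 5: an alternating form over $k=K^2$.** Let $T_v=t_v^2\in k$. Put $q_{uv}=c(uv)Q(t_u,t_v)^2\in k$ for edges and $q_{uv}=0$ for non-edges and $u=v$. Let $q(x,y)=\sum_{u,v}q_{uv}x_uy_v$, an alternating form over $k$. Then (10) says
$$q\big((t_vw_v)_v,(w_v)_v\big)=0. \tag{11}$$
We find the place where the two arguments live. Let
$$P=\Big\{z\in k^n:\sum_vz_vT_v^j=0,\ 0\le j<d\Big\},\qquad\dim P=n-d=m+1,$$
and $\omega_v=1/\prod_{u\ne v}(T_u+T_v)=1/\Phi'(t_v)^2\in k$. By Lagrange's identity for the points $T_v$, the map $p\mapsto(\omega_vp(T_v))_v$ sends $k[T]_{\le m}$ into $P$, since the degrees involved are $\le m+d-1=n-2$. It is injective as $m<n$, hence an isomorphism.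

Write any polynomial as $G=G_e(t^2)+tG_o(t^2)$, so that $G'(t)=G_o(t^2)$, and apply this to $G=f\Phi$. This $G$ has degree $n+\delta=2m+1$, so $\deg G_o,\deg G_e\le m$. From $\Phi(t_v)=0$ we get $G_o(T_v)=G'(t_v)=f(t_v)\Phi'(t_v)$, and $G(t_v)=0$ gives $G_e(T_v)=t_vG_o(T_v)$. Therefore
$$w_v=\omega_vG_o(T_v),\qquad t_vw_v=\omega_vG_e(T_v). \tag{12}$$
Transport $q|_P$ to an alternating $k$-bilinear form on $k[T]_{\le m}$, still called $q$ and extended $K$-bilinearly. Since alternating forms are symmetric in characteristic 2, (11) becomes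
$$q(G_o,G_e)=0,\qquad G=\prod_v(t+t_v)\prod_{j}(t+z_j). \tag{13}$$
The $2m+1$ roots of $G$ are independent variables generating $K$. The next section shows that (13) kills the form $q$ on $P$.

## 9. Even and odd parts of a polynomial with independent roots

**Proposition 13.** Let $m\ge1$, $K=\mathbb F_2(r_1,\dots,r_{2m+1})$ with independent variables $r_i$, $k=K^2$, and $G=\prod_i(t+r_i)$. Let $q$ be an alternating $k$-bilinear form on $k[T]_{\le m}$, extended $K$-bilinearly to $K[T]_{\le m}$. If $q(G_o,G_e)=0$, then $q=0$.

*Example.* For $m=1$, with elementary symmetric polynomials $e_i$ of $r_1,r_2,r_3$, we have $G_o=T+e_2$, $G_e=e_1T+e_3$, and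
$$q(G_o,G_e)=(e_1e_2+e_3)\,q(1,T)=(r_1+r_2)(r_1+r_3)(r_2+r_3)\,q(1,T),$$
so the claim is clear. For $m\ge2$ it is essential that $q$ has values in $k$. With values in $K$ there would be one linear equation for the $\binom{m+1}2\ge3$ unknowns $q(T^a,T^b)$.

*Proof.* **Step 1: remove one root.** The aim is a simpler equation in which only half of the polynomial appears. Fix an index $\rho$ and write $H=\prod_{i\ne\rho}(t+r_i)=A(t^2)+tB(t^2)$. From $G=(t+r_\rho)H$ we get $G_e=TB+r_\rho A$ and $G_o=A+r_\rho B$. Put $R_i=r_i^2\in k$. Since $q(A,A)=0$,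
$$q(G_o,G_e)=\big[q(A,TB)+R_\rho\,q(B,A)\big]+r_\rho\,q(B,TB).$$
The bracket and $q(B,TB)$ lie in $K_1=k(r_i:i\ne\rho)$. Now $[K:k]=2^{2m+1}$, because the square-free monomials in the $r_i$ form a basis, and $[K_1:k]\le2^{2m}$. As $K=K_1(r_\rho)$ and $r_\rho^2\in K_1$, we get $K=K_1\oplus r_\rho K_1$. Hence $q(B,TB)=0$.

**Step 2: expand.** Let $e_l$ be the elementary symmetric polynomials in the $2m$ variables $r_j$, $j\ne\rho$. Then $B=\sum_{i=0}^{m-1}\epsilon_iT^i$ with $\epsilon_i=e_{2m-2i-1}$, and
$$0=q(B,TB)=\sum_i\epsilon_i^2\,\mathfrak q_i+\sum_{i<j}\epsilon_i\epsilon_j\,\mathfrak q_{ij}, \tag{14}$$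
$$\mathfrak q_i=q(T^i,T^{i+1}),\qquad\mathfrak q_{ij}=q(T^i,T^{j+1})+q(T^j,T^{i+1}).$$
Here $\mathfrak q_i,\mathfrak q_{ij}\in k$ do not depend on $\rho$.

**Step 3: separate the terms of (14).** We claim that the square-free monomials in $r_\rho,e_1,\dots,e_{2m}$ form a basis of $K$ over $k=K^2$. Let $E=\mathbb F_2(r_\rho,e_1,\dots,e_{2m})$. Then $K/E$ is finite Galois, so $K$ is separable over $K^2E$. It is also purely inseparable over $K^2E$, as $K^2\subset K^2E$. So $K=K^2E$. The squares of $r_\rho,e_1,\dots,e_{2m}$ lie in $K^2$, so the $2^{2m+1}$ square-free monomials span $K^2E=K$ over $K^2$. Since $[K:K^2]=2^{2m+1}$, they form a basis.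

In particular $1$ and the $\epsilon_i\epsilon_j$ $(i<j)$ are independent over $k$, while $\epsilon_i^2\in k$. So (14) gives
$$\mathfrak q_{ij}=0\ (i<j),\qquad\sum_i\epsilon_i^2\,\mathfrak q_i=0. \tag{15}$$

**Step 4: vary $\rho$ to get $\mathfrak q_i=0$.** The second equation of (15) reads $\sum_i\mathfrak q_i\,e_{2m-2i-1}(R_j:j\ne\rho)=0$. From $\prod_{j\ne\rho}(1+R_jz)=\prod_j(1+R_jz)\cdot\sum_aR_\rho^az^a$ we have $e_l(R_j:j\ne\rho)=\sum_{a=0}^lR_\rho^a\,e_{l-a}(R)$, with $e_{l-a}(R)$ taken in all $2m+1$ of the $R_j$. So the polynomial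
$$p(X)=\sum_i\mathfrak q_i\sum_{a=0}^{2m-2i-1}e_{2m-2i-1-a}(R)\,X^a$$
of degree $\le2m-1$ vanishes at $R_\rho$. It does not depend on $\rho$, so it vanishes at all $2m+1$ distinct points $R_1,\dots,R_{2m+1}$, and $p=0$. If $i_0$ were the least index with $\mathfrak q_{i_0}\neq0$, the coefficient of $X^{2m-2i_0-1}$ in $p$ would be $\mathfrak q_{i_0}$, a contradiction. So all $\mathfrak q_i=0$.

**Step 5: all values vanish.** We show $q(T^a,T^b)=0$ for $0\le a<b\le m$ by induction on $b-a$. If $b-a=1$, this is $\mathfrak q_a=0$. If $b-a=2$, then $0=\mathfrak q_{a,a+1}=q(T^a,T^{a+2})+q(T^{a+1},T^{a+1})=q(T^a,T^{a+2})$. If $b-a\ge3$, then $\mathfrak q_{a,b-1}=0$ gives $q(T^a,T^b)=q(T^{b-1},T^{a+1})$, which is zero by induction, as the exponents differ by $b-a-2\geq 1$. $\square$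

*End of the proof of Proposition 4.* **Step 6: back to the cocycle equation.** By (13) and Proposition 13, $q|_P=0$. Here $P$ is the common kernel of the independent vectors $(T_v^j)_v$, $j<d$. By Lemma 11 over $k$, there are $\beta_j\in k^n$ with $q_{uv}=\sum_{j<d}(T_u^j\beta_{j,v}+T_v^j\beta_{j,u})$ for all $u,v$. Since $k=K^2$, write $\beta_{j,v}=b_{j,v}^2$ with $b_{j,v}\in K$. On an edge, $q_{uv}=\big(c(uv)Q(t_u,t_v)\big)^2$. Squaring is additive and injective, so taking square roots gives
$$c(uv)\,Q(t_u,t_v)=\sum_{j<d}\big(t_u^jb_{j,v}+t_v^jb_{j,u}\big)=h_v(t_u)+h_u(t_v),\qquad h_u=\sum_{j<d}b_{j,u}t^j,$$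
on all edges. This is (8), so $Q=0$ by Proposition 10, and $W=0$. The functional is zero, and the elements $\theta_ix_v,y_jx_v,\sigma_{ij}$ span $S_2$. $\square$

This proves Propositions 3 and 4, and with them Theorem A.

## 10. Manifolds with $\beta_1\ne0$, and the equality case

*Proof of Theorem B.* Statement 1 is Corollary 12, so $\delta\ge0$ and Propositions 3–5 apply. Let $\mathcal A$ and $\theta$ be as in Step 2 of the proof of Theorem A; (6) and (7) hold.

**Step 1: statement 2.** For $k\le1$ there is equality, as in Section 2. For $k=2$ we have $S_1=0$ and $S_2=\beta_1\ge1$, and by (6), (7) and Proposition 5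
$$\widetilde g_2=g_2-\tbinom{d+1}2\beta_1\le g_2-\tbinom{d+1}2\le\dim N_2\le T_2 .$$
Let $3\le k\le d/2$. Now the middle Betti numbers need not vanish, and we need more of the kernel of $\theta$ than the $\sigma_{ij}$ provide. By Novik–Swartz (*Socles of Buchsbaum modules, complexes and posets*, Adv. Math. 222 (2009), Theorem 2.2), $\dim(\mathrm{Soc}\,\mathcal A)_i\ge\binom di\beta_{i-1}$ for $i\le d-1$, where the socle consists of the elements killed by all variables. So the kernel of $\theta:\mathcal A_{k-1}\to\mathcal A_k$ has dimension at least $\binom d{k-1}\beta_{k-2}$. By (6) and (7), using $S_{k-1}=\beta_{k-2}-S_{k-2}$ and then $S_k=\beta_{k-1}-S_{k-1}$,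
$$\dim N_k=\dim(\mathcal A/\theta\mathcal A)_k\ge g_k+\tbinom dkS_{k-1}-\tbinom d{k-1}S_{k-2}+\tbinom d{k-1}\beta_{k-2}=g_k+\tbinom{d+1}kS_{k-1}=\widetilde g_k+\tbinom{d+1}k\beta_{k-1}.$$
With Proposition 5, $\widetilde g_k\le\dim N_k\le T_k$.

**Step 2: equality in degree $k$ forces equality in degree 2.** Let $\delta\ge1$ and $\widetilde g_k=T_k$ with $3\le k\le d/2$. By Step 1, $\dim N_k=T_k$. So the kernel $\mathcal K$ of the surjection $B\oplus B(-1)^d\to N$ from Lemma 1 is zero in degree $k$. Since $y_1^{k-2}\mathcal K_2\subset\mathcal K_k=0$ and $y_1$ is a nonzerodivisor on the free module, $\mathcal K_2=0$. With (3), $\dim N_2=T_2=\binom{m+1}2-\binom{d+1}2$.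

**Step 3: the Stanley–Reisner ideal adds nothing in degree 2.** The ring $S/(\Theta')$ is a polynomial ring in $n-d-1=m$ variables, so $\dim(S/(\Theta'))_2=\binom{m+1}2$. By Proposition 3 the $\sigma_{ij}$ are independent modulo $(\Theta')_2$. So $S_2/\big((\Theta')_2+\langle\sigma_{ij}\rangle\big)$ already has dimension $T_2=\dim N_2$, and therefore $(I_\Delta)_2\subset(\Theta')_2+\langle\sigma_{ij}\rangle$.

**Step 4: there are no non-edges.** Suppose $uv$ is a non-edge. By Step 3, $x_ux_v=\vartheta+\sum\xi_{ij}\sigma_{ij}$ with $\vartheta\in(\Theta')$. Then $\sum\xi_{ij}\sigma_{ij}\in I_\Delta+\Theta'$, so $\xi=0$ by Proposition 3 and $x_ux_v\in(\Theta')$. The ideal $(\Theta')$ is prime, being generated by linear forms, so it contains $x_u$ or $x_v$. But if $x_u$ were a combination of the $\theta_i$, the same combination would vanish on the other $n-1$ coordinates. Since $d+1\le n-1$, the restrictions of the generic $\theta_i$ to any $n-1$ coordinates are independent, so the combination would be trivial. The same holds for $x_v$. This contradiction shows that $\Delta$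 is 2-neighborly. $\blacksquare$
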